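\title{Minimum partitions of orthogonal polygons into orthogonally convex pieces}

\begin{abstract}
We show that a partition of a simple orthogonal polygon with integer vertices, written in binary, into the minimum number of orthogonally convex polygons with integer vertices can be computed in polynomial time. The proof has three parts: an exact formula for the minimum in terms of disjoint monotone lattice paths that remove the dents of the polygon, a compression of the polygon to a grid of polynomial size that preserves the minimum, and a dynamic program whose separating curves are described by a bounded number of parameters. We also give sharp bounds for the minimum in terms of the dents alone, and we show that the variant with real vertices is polynomial as well but can have a smaller optimum.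
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The \emph{grid} is $\mathbb Z^2$. An \emph{orthogonal polygon} is the closed region bounded by a simple closed curve that consists of finitely many horizontal and vertical segments whose endpoints are grid points; thus it is simple and has no holes. It is \emph{orthogonally convex} if its intersection with every horizontal line and with every vertical line is empty, a point, or a segment. An orthogonally convex orthogonal polygon is called an \emph{OCC} (orthogonally convex component; another name is hv-convex polyomino). Rectangles and the shapes of the letters L and T are OCCs; the shape of the letter U is not. A \emph{partition of $P$ into OCCs} is a finite collection of OCCs with union $P$ and pairwise disjoint interiors, and $\tau(P)$ is the minimum number of OCCs in such a partition. Unit squares are OCCs, so $\tau(P)$ is finite, and $\tau(P)=1$ exactly when $P$ is orthogonally convex. Thus $\tau(P)$ measures how far $P$ is from orthogonal convexity.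

An instance is the cyclic list of the vertices of $P$, with integer coordinates written in binary; the input size is the total length of this list. The question, raised in \cite{accord}, is whether a partition of $P$ into $\tau(P)$ OCCs can be found in time polynomial in the input size, or whether the decision version (given $P$ and $k$, is $\tau(P)\le k$?) is NP-hard. According to \cite{accord}, to the best of its authors' knowledge no proof existed showing whether the partition can be found in polynomial time.

Either answer looks plausible at first. An OCC may have arbitrarily many vertices and $P$ may contain exponentially many unit squares, so it is not evident that an optimal partition can even be written down in polynomial space. Moreover the cuts between pieces must run along grid lines, so a narrow passage of $P$ admits only a limited number of disjoint cuts; such a capacity constraint on disjoint paths may suggest hardness. On the other hand $P$ has no holes, so every cut from boundary to boundary separates $P$, which suggests dynamic programming. The second intuition is correct.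

\begin{theorem}\label{thm:main}
There is an algorithm that, given an orthogonal polygon $P$, computes a partition of $P$ into $\tau(P)$ OCCs in time polynomial in the input size. In particular the decision version is in $\mathrm P$.
\end{theorem}

The capacity constraint is nevertheless real. Let $\tau_{\mathbb R}(P)$ be the minimum number of pieces when the vertices of the pieces may be arbitrary real points.

\begin{theorem}\label{thm:real}
\textup{(a)} A partition of $P$ into $\tau_{\mathbb R}(P)$ orthogonally convex pieces with real vertices can be computed in time polynomial in the input size.
\textup{(b)} There is an orthogonal polygon $P$ with $\tau(P)=3$ and $\tau_{\mathbb R}(P)=2$.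
\end{theorem}

The only obstruction to orthogonal convexity is a \emph{dent}, an edge with two reflex ends (Section~\ref{sec:dents}). Theorem~\ref{thm:formula} expresses $\tau(P)$ as a covering number: the dents are to be covered by disjoint monotone lattice paths, which act at both of their ends, and by local blocks of at most two dents. It is proved in Sections~\ref{sec:upper} and~\ref{sec:lower}, and it yields sharp bounds for $\tau(P)$ (Theorem~\ref{thm:bounds}). Section~\ref{sec:compress} shows that pushing the paths upward as far as possible confines their turns to few rows and columns, so that $P$ may be replaced by a polygon of diameter $O(n^2)$. Section~\ref{sec:dp} solves the covering problem on such a polygon by dynamic programming; the same pushing argument supplies the separating curves. Sections~\ref{sec:algo} and~\ref{sec:real} prove Theorems~\ref{thm:main} and~\ref{thm:real}.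

\section{Dents, blocks and rays}\label{sec:dents}

\subsection*{Conventions}
The \emph{directions} are $N=(0,1)$, $E=(1,0)$, $S=-N$, $W=-E$. A \emph{cell} is a closed unit square with grid corners, and a \emph{link} is a unit segment joining two neighboring grid points. An orthogonal polygon $P$ is a union of cells, and $\partial P$ is a union of links. A grid point of $P$ lies in $\operatorname{int}P$ exactly when all four cells at it lie in $P$; it is then an \emph{inner point}. Otherwise it is a \emph{boundary point}, and since $\partial P$ is a simple curve, the cells of $P$ at it are one cell (a \emph{convex} vertex, angle $90^\circ$), two adjacent cells (a \emph{flat} point, angle $180^\circ$), or three cells (a \emph{reflex} vertex, angle $270^\circ$). Flat points never count as vertices, and we delete them from the input list; $n$ is the number of vertices of $P$. The \emph{edges} of $P$ are the maximal segments of $\partial P$. An edge \emph{faces} the direction $\delta$ if $P$ lies on its $\delta$-side. The boundary is oriented counterclockwise, so that $P$ lies to its left; an edge facing $N$ is traversed eastward. All notions below are invariant under the eight symmetries of the square.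

A link contained in $P$ is a \emph{boundary link} if it lies in $\partial P$ and an \emph{inner link} otherwise. Both cells along an inner link lie in $P$, and the link without its endpoints lies in $\operatorname{int}P$. All four links at an inner point are inner links. At a convex vertex there is no inner link. At a flat point of an edge facing $\delta$ there is one, in direction $\delta$. At a reflex vertex whose edges face $\delta_1$ and $\delta_2$ there are two, in the directions $\delta_1$ and $\delta_2$; the one in direction $\delta_1$ is perpendicular to the edge facing $\delta_1$ and prolongs the other edge. We read off three facts.
\begin{itemize}
\item[(L1)] An inner link at a point of an edge $e$ that is perpendicular to $e$ leaves $e$ in the direction that $e$ faces.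
\item[(L2)] Two inner links at the same boundary point are not collinear.
\item[(L3)] A nonempty set of inner links at a boundary point $z$ divides the angle of $P$ at $z$ into angles of $90^\circ$ and at most one angle of $180^\circ$; the latter lies between one of the links and a collinear boundary link.
\end{itemize}

We use the following fact of plane topology. Let $D$ be a domain on the sphere bounded by a simple closed curve $J$, and let $\gamma$ be a \emph{crosscut} of $D$: a simple arc with two distinct ends $a,b\in J$ that otherwise lies in $D$. Then $D\setminus\gamma$ consists of two domains, bounded by the simple closed curves $\gamma\cup\alpha_1$ and $\gamma\cup\alpha_2$, where $\alpha_1,\alpha_2$ are the two arcs of $J$ from $a$ to $b$. In particular a crosscut made of links divides an orthogonal polygon into two orthogonal polygons.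

\subsection*{The obstruction to convexity}
A \emph{dent} is an edge both of whose endpoints are reflex.

\begin{lemma}\label{lem:dent}
An orthogonal polygon $Q$ is orthogonally convex if and only if it has no dent.
\end{lemma}

\begin{proof}
Let $e$ be a dent, facing $N$ say. At both ends of $e$ the boundary continues to the south, so a horizontal line slightly below $e$ meets $Q$ just left and just right of $e$, but not below its midpoint. Hence $Q$ is not orthogonally convex.

Conversely, suppose that a line $\ell$, horizontal say, meets $Q$ in a disconnected set. Then there are $a,b\in Q\cap\ell$ such that the open segment $(a,b)$ misses $Q$. The segment $[a,b]$ is a crosscut of the exterior of $Q$ on the sphere. Let $\Omega$ be the one of the two resulting domains that is bounded in the plane; its boundary is $[a,b]\cup\alpha$ with an arc $\alpha$ of $\partial Q$. Near the midpoint of $(a,b)$ the domain $\Omega$ lies on one side of $\ell$, say below. Take a maximal horizontal segment $h$ of $\partial\Omega$ at minimum height. It lies strictly below $\ell$, hence in $\alpha\setminus\{a,b\}$; at both ends of $h$ the curve $\partial\Omega$ turns upward, and $\Omega$ lies above $h$, so $\Omega$ has angle $90^\circ$ at both ends. Near a point of $\alpha\setminus\{a,b\}$ the complement of $Q$ is a connected set that misses $[a,b]$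 and meets $\Omega$, so it coincides with $\Omega$ there. Therefore $h$ is an edge of $Q$ with angle $270^\circ$ at both ends.
\end{proof}

So a partition must destroy every dent and create none. One cut per dent is not always needed.

\begin{example}\label{ex:hook}
Let $P$ have the vertices $(0,0)$, $(1,0)$, $(1,3)$, $(3,3)$, $(3,2)$, $(2,2)$, $(2,0)$, $(4,0)$, $(4,4)$, $(0,4)$. The reflex vertices are $(1,3)$, $(3,3)$, $(3,2)$, so there are two dents, and they share the vertex $(3,3)$. The cut from $(3,3)$ to $(3,4)$ produces two L-shaped pieces. In the left piece the horizontal dent has received a convex end at $(3,3)$; in the right piece the vertical dent has been prolonged to the convex corner $(3,4)$. Thus $\tau(P)=2$.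
\end{example}

This suggests the unit in which dents are to be counted. A \emph{block} is a set consisting of one dent, or of two dents that share a vertex, and $\beta(Q)$ is the minimum number of blocks whose union contains all dents of $Q$. Note that
\begin{itemize}
\item[(L4)] the set of dents that contain a given point is empty or a block.
\end{itemize}
The leftmost among the lowest points of $Q$ is a convex vertex, so the dents form maximal chains of consecutive edges that do not close up. A block lies in one chain, and a chain of $m$ dents needs $\lceil m/2\rceil$ blocks, obtained by pairing its dents from the start. Hence $\beta(Q)=\sum_i\lceil m_i/2\rceil$ over the maximal chains.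

\begin{lemma}\label{lem:ray}
An orthogonal polygon $Q$ can be partitioned into at most $1+\beta(Q)$ OCCs, in polynomial time.
\end{lemma}

\begin{proof}
If $\beta(Q)=0$, Lemma~\ref{lem:dent} applies. Otherwise let $e_1,\dots,e_m$ be a maximal chain of dents in counterclockwise order, and rotate so that $e_1$ faces $N$. Let $v$ be the right end of $e_1$ and $s$ the next edge; it goes south from $v$ and faces $E$. If $m\ge2$ then $s=e_2$, and if $m=1$ the lower end of $s$ is convex. The ray from $v$ to the north starts in $\operatorname{int}Q$; let $z$ be its first point on $\partial Q$. Cutting along $vz$ gives a piece $Q_L$ that contains $e_1$ and has angle $90^\circ$ at $v$, and a piece $Q_R$ that contains $s$ and has angle $180^\circ$ at $v$. We claim that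
\begin{equation}\label{eq:ray}
\beta(Q_L)+\beta(Q_R)\le\beta(Q)-1 .
\end{equation}
By induction this gives at most $(1+\beta(Q_L))+(1+\beta(Q_R))\le1+\beta(Q)$ OCCs with at most $\beta(Q)$ cuts. The point $z$ lies on a horizontal edge of $Q$, so its coordinates are coordinates of vertices of $Q$, and a cut increases the total number of vertices by at most two. Hence the time is polynomial.

To prove \eqref{eq:ray} we list the edges of $Q_L$ and $Q_R$ that contain $v$ or $z$. The edge $e_1$ of $Q_L$ has the convex end $v$, and so has the edge of $Q_L$ that contains the cut. The remaining ones depend on $z$. The points just below $z$ lie in $\operatorname{int}Q$, which leaves three cases.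

\emph{Case 1: $z$ is a flat point of an edge $g$ facing $S$.} Then $z$ is a convex vertex of both pieces, so neither the two parts of $g$ nor the edge $s\cup vz$ of $Q_R$ are dents.

\emph{Case 2: $z$ is reflex and the missing cell is northeast of $z$.} Then $z$ is a convex vertex of $Q_R$, so $s\cup vz$ and the horizontal edge at $z$ are not dents. In $Q_L$ the vertical edge at $z$ becomes part of the edge that contains the cut.

\emph{Case 3: $z$ is reflex and the missing cell is northwest of $z$.} Let $g$ be the horizontal and $h$ the vertical edge of $Q$ at $z$, and $z^*$ the upper end of $h$. Then $z$ is a convex vertex of $Q_L$, so $g$ is not a dent of $Q_L$. In $Q_R$ the segments $s$, $vz$, $h$ merge into one edge $F$. It is a dent only if $z^*$ and the lower end of $s$ are reflex, that is, only if $h$ and $s=e_2$ are dents of $Q$.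

So every dent of $Q_L$ or $Q_R$ other than $F$ is an edge of $Q$ that avoids $v$ and $z$, and it is a dent of $Q$ because the angles at all other vertices are unchanged; call these dents \emph{survivors}. Two survivors that share a vertex lie in the same piece and share the vertex there. Cover the dents of $Q$ by $\beta(Q)$ disjoint blocks, pairing each chain from its start, so that $\{e_1,e_2\}$, or $\{e_1\}$ if $m=1$, is a block; it contains no survivor, and it does not contain $h$. Drop this block. In the other blocks delete all dents that are not survivors, except that $h$ is replaced by $F$ if $F$ is a dent. The block of $h$ was $\{h\}$, or $\{h,g\}$, which becomes $\{F\}$, or $\{h,h'\}$ with $h'$ at $z^*$, in which case $F$ and $h'$, if it survives, share $z^*$ in $Q_R$. We obtain at most $\beta(Q)-1$ sets, each empty or a block of $Q_L$ or of $Q_R$, that cover all dents of the two pieces.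
\end{proof}

\section{Staircases and a formula for $\tau$}\label{sec:formula}

A ray does useful work only at its starting point. In the H-shaped polygon obtained from $[0,3]^2$ by removing the cells $[1,2]\times[0,1]$ and $[1,2]\times[2,3]$ we have $\beta=2$, but the single cut from $(1,1)$ to $(1,2)$ leaves a rectangle and a T-shaped piece, so $\tau=2<1+\beta$. To compute $\tau$ we must understand the cuts that work at both ends.

Consider one cut from boundary to boundary. If it turns twice in succession to the same side, the segment between the two turns is a dent of the piece on the other side. So the turns should alternate, and then all steps of the cut use only two directions, one vertical and one horizontal. Next let the cut start at a point $z$ of a dent $e$ facing $N$. If it leaves $z$ to the north, it creates convex corners on $e$ and destroys the dent. If $z$ is the right end of $e$, the cut may also leave to the east, prolonging $e$; the prolonged edge receives a convex end if the cut later turns north and a reflex end if it turns south. In each case the dent is destroyed when $N$ is one of the two directions in which the cut moves away from $z$. A straight cut does not determine the second direction, and we let it be chosen. For instance, a horizontal cut from the right end of $e$ to the left end of a dent $e'$ destroys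 both dents if $e'$ faces $S$, whereas it merges them into one longer dent if $e'$ faces $N$; the definition below credits it with both dents in the first case, for the right choice, and with one dent in the second.

\begin{definition}\label{def:stair}
A \emph{quadrant} is a pair $d$ of one vertical and one horizontal direction. A \emph{staircase} in $P$ is a sequence of grid points $w_0,\dots,w_\ell$ with $\ell\ge1$, together with a quadrant $d$, such that every step $w_i-w_{i-1}$ belongs to $d$, every link $w_{i-1}w_i$ is an inner link, $w_0,w_\ell\in\partial P$, and $w_1,\dots,w_{\ell-1}$ are inner points. Its quadrant \emph{at the end} $w_0$ is $d$, and at the end $w_\ell$ it is $-d$. At an end $z$ with quadrant $d_z$ the staircase \emph{covers} the dents $e\ni z$ that face a direction in $d_z$.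

A \emph{family} is a finite set $M$ of staircases no two of which share an inner point or a link; they may share boundary points. Let $\kappa(M)$ be the minimum number of blocks whose union contains all dents not covered by a staircase of $M$. The \emph{cost} of $M$ is $\operatorname{cost}(M)=|M|+\kappa(M)$, and $\mu(P)$ is the minimum cost of a family in $P$.
\end{definition}

Reversing a staircase replaces $d$ by $-d$ and keeps the quadrants at the ends; we do not distinguish the two. The link at an end $z$ leaves $z$ in a direction of $d_z$, so (L1) and the description of reflex vertices give:
\begin{itemize}
\item[(C1)] A staircase whose link at an end $z\in e$ is perpendicular to the dent $e$ covers $e$.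
\item[(C2)] A staircase that ends at a vertex shared by two dents covers at least one of them.
\end{itemize}

\begin{theorem}\label{thm:formula}
For every orthogonal polygon $P$ we have $\tau(P)=1+\mu(P)$.
\end{theorem}

The inequality $\le$ says that covering is a sound way of counting even when several staircases interact; the inequality $\ge$ says that partitions with branching cuts do no better. Before the proofs we record a first consequence.

\begin{theorem}\label{thm:bounds}
We have $1+\lceil\beta(P)/2\rceil\le\tau(P)\le1+\beta(P)$, and both bounds are attained for every value of $\beta$.
\end{theorem}

\begin{proof}
The upper bound is Lemma~\ref{lem:ray}. By (L4) the dents covered at one end of a staircase form a block or the empty set, so $\beta(P)\le2|M|+\kappa(M)\le2\operatorname{cost}(M)$ for every family $M$. Hence $\mu(P)\ge\lceil\beta(P)/2\rceil$, and Theorem~\ref{thm:formula} gives the lower bound.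

Fix $\beta\ge0$. Let $P_1$ be the closure of $[0,2\beta+1]\times[0,3]$ minus the cells $[2i-1,2i]\times[0,1]$, $1\le i\le\beta$. Its dents are the $\beta$ edges at height $1$; all face $N$, and no two share a point, so every block is a single dent and $\beta(P_1)=\beta$. Only one of the quadrants $d,-d$ of a staircase contains $N$, so a staircase covers at most one dent. Hence $\operatorname{cost}(M)\ge\beta$ for all $M$, and $\tau(P_1)=1+\beta$.

Let $m=\lceil\beta/2\rceil$, and let $P_2$ be the closure of $[0,2m+1]\times[0,3]$ minus the cells $[2i-1,2i]\times[0,1]$ for $1\le i\le m$ and $[2i-1,2i]\times[2,3]$ for $1\le i\le\lfloor\beta/2\rfloor$. It has $\beta$ dents, no two sharing a point, so $\beta(P_2)=\beta$. The links from $(2i-1,1)$ to $(2i-1,2)$, $1\le i\le\lfloor\beta/2\rfloor$, are staircases that cover two dents each by (C1), and one dent remains if $\beta$ is odd. So $\mu(P_2)\le\lceil\beta/2\rceil$, and $\tau(P_2)=1+\lceil\beta/2\rceil$.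
\end{proof}

In particular $\beta(P)\le2\tau(P)-2$, so the ray procedure of Lemma~\ref{lem:ray} alone produces at most $2\tau(P)-1$ OCCs.

\section{From a family to a partition}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $M$ be a family in $P$. Cutting $P$ along $M$ gives $|M|+1$ orthogonal polygons $Q_j$ with $\sum_j\beta(Q_j)\le\kappa(M)$. Applying Lemma~\ref{lem:ray} to each $Q_j$ gives a partition of $P$ into at most $1+\operatorname{cost}(M)$ OCCs. In particular $\tau(P)\le1+\mu(P)$.
\end{proposition}

\begin{proof}
A staircase is monotone, hence a simple arc with distinct ends, and only its ends lie on $\partial P$. The arcs without their ends are pairwise disjoint. Cut along them one after another. The next open arc is connected and misses $\partial P$ and the earlier arcs, so it lies in the interior of one current piece, and its ends lie on the boundary of that piece: it is a crosscut. We obtain $|M|+1$ orthogonal polygons, and the last two assertions follow from $\sum_j(1+\beta(Q_j))\le1+|M|+\kappa(M)$ once the inequality for $\beta$ is proved.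

Call the links of the staircases \emph{$M$-links}. At a grid point of its boundary a piece occupies one of the sectors into which the boundary links and the $M$-links divide a neighborhood in $P$. At most one staircase passes through an inner point, so by (L3) a reflex vertex of a piece is either a reflex vertex of $P$ without $M$-links or a turn of a staircase at an inner point.

The difficulty is that a dent of a piece may be composed of several dents of $P$ and parts of staircases. We show that it always contains an uncovered one.

\smallskip
\emph{Step 1: every dent $g$ of a piece $Q$ contains a dent of $P$ that faces the same direction and is not covered by $M$.} Let $g$ face $N$. Split $g$ into maximal segments in $\partial P$ (\emph{boundary segments}) and maximal segments of $M$-links (\emph{$M$-segments}). Where a boundary segment meets an $M$-segment, $P$ contains the two cells above $g$ and the cell below the $M$-link, so $P$ has a reflex vertex there. An end of $g$ on a boundary segment is a reflex vertex of $Q$ on $\partial P$, hence a reflex vertex of $P$ without $M$-links. All other grid points of a boundary segment are flat points of $P$. So each boundary segment is a full edge of $P$ with two reflex ends: a dent facing $N$. By (L2) consecutive $M$-links of $g$ meet at an inner point, so each $M$-segment is part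 of one staircase. An end of $g$ on an $M$-segment is a turn of that staircase, and since $Q$ has angle $270^\circ$ there, the staircase continues to the south.

If $g$ were a single $M$-segment, a staircase would continue to the south at both ends of a horizontal segment, which is impossible for a monotone path. So let $e^1,\dots,e^t$, $t\ge1$, be the boundary segments from left to right. Which staircase ends lie on them? No $M$-link leaves a point of $e^i$ to the north, because $Q$ has angle at least $180^\circ$ above $g$ there. By (L1) an $M$-link at a point of $e^i$ therefore prolongs $e^i$ at one of its endpoints; this endpoint is not an end of $g$, so the link belongs to an $M$-segment of $g$. The $M$-segment between $e^i$ and $e^{i+1}$ has both ends on $\partial P$, so it is an entire straight staircase, with quadrants $\{E,\nu\}$ at $e^i$ and $\{W,-\nu\}$ at $e^{i+1}$ for some $\nu\in\{N,S\}$; it covers exactly one of $e^i,e^{i+1}$. An $M$-segment to the right of $e^t$ belongs to a staircase that leaves $e^t$ to the east and turns south, so its quadrant at $e^t$ is $\{E,S\}$ and it does not cover $e^t$. Likewise an $M$-segment to the left of $e^1$ has quadrant $\{W,S\}$ at $e^1$. So at most $t-1$ of the $t$ dents $e^i$ are covered.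

\smallskip
\emph{Step 2: blocks go to blocks.} Let $e$ be an uncovered dent of $P$. By (C1) no $M$-link is perpendicular to $e$ at a point of $e$, so the cells along $e$ lie in one piece, and $e$ is contained in one edge $g(e)$ of that piece. If uncovered dents $e,e'$ share a vertex $v$, then by (C2) there is no $M$-link at $v$, so $g(e)$ and $g(e')$ are edges of the same piece that meet at $v$. Take $\kappa(M)$ blocks that contain all uncovered dents. In each, discard the covered dents, replace every remaining $e$ by $g(e)$, and discard those $g(e)$ that are not dents of their piece. Each resulting set is empty or a block of one piece, and by Step~1 every dent of a piece has the form $g(e)$ with $e$ uncovered. Hence $\sum_j\beta(Q_j)\le\kappa(M)$.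
\end{proof}

\begin{remark}
The count of $|M|+1$ pieces uses that $P$ has no holes. In the ring $[0,3]^2\setminus(1,2)^2$ a cut from the outer to the inner boundary separates nothing, and the two cuts from $(2,0)$ to $(2,1)$ and from $(1,2)$ to $(1,3)$ give two pieces, not three.
\end{remark}

\section{From a partition to a family}\label{sec:lower}

Let $P$ be partitioned into OCCs $Q_1,\dots,Q_k$. We construct a family of cost at most $k-1$. The cuts of the partition form a network that may branch and contain cycles, so we first count how many pieces each part of the network contributes.

\subsection*{Counting pieces}
Every cell of $P$ lies in exactly one piece. Let $\mathcal N$ be the set of inner links whose two cells lie in different pieces, and let $H$ be the plane graph formed by $\mathcal N$, the boundary links, and their endpoints. Each $\operatorname{int}Q_i$ is connected, misses $H$, and has its boundary in $H$, and every point of $P$ outside $H$ lies in some $\operatorname{int}Q_i$. So the faces of $H$ are the sets $\operatorname{int}Q_i$ and the exterior of $P$. An inner point that meets $\mathcal N$ meets at least two of its links: if only one of the four links were in $\mathcal N$, going around the point the other way would show that its two cells lie in the same piece.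

Call two links of $\mathcal N$ equivalent if they are joined by a chain of links of $\mathcal N$ in which consecutive links share an inner point. The classes are the \emph{components}. An \emph{end} of a component $C$ is a pair $\varepsilon$ of a link of $C$ and an endpoint $z$ of it on $\partial P$; we also write $\varepsilon$ for the link, directed away from $z$. We regard $C$ as a connected abstract graph whose edges are the links of $C$ and whose vertices are the $V(C)$ inner points on $C$ and a separate leaf for each of the $\epsilon(C)$ ends. Thus two ends at the same boundary point are different leaves, and the leaves of $C$ are exactly its ends.

\begin{lemma}\label{lem:euler}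
We have $k-1\ \ge\ \sum_{C\text{ a tree}}(\epsilon(C)-1)+\sum_{C\text{ not a tree}}\epsilon(C)$.
\end{lemma}

\begin{proof}
Euler's formula for a plane graph with vertex set $V$, edge set $E$, $c$ connected components and $F$ faces reads $F=1+c+|E|-|V|$. For $H$ we have $F=k+1$; the cycle $\partial P$ has equally many vertices and edges; and the connected components of $H$ are the one containing $\partial P$ and the $C$ with $\epsilon(C)=0$. Hence $k-1=\sum_C\bigl(|C|-V(C)+\chi(C)\bigr)$, where $\chi(C)=1$ if $\epsilon(C)=0$ and $\chi(C)=0$ otherwise. The abstract graph $C$ is connected with $V(C)+\epsilon(C)$ vertices, so $|C|=V(C)+\epsilon(C)-1+b(C)$ with an integer $b(C)\ge0$ that vanishes exactly for trees. The summand is therefore $\epsilon(C)-1+b(C)+\chi(C)$, which is at least $\epsilon(C)-1$ in general and at least $\epsilon(C)$ if $C$ is not a tree.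
\end{proof}

By (L4) each end can be responsible for at most one block of dents. A component that is not a tree can pay one block for each end. A tree is one unit short: it can pay for $\epsilon(C)-2$ blocks and has one unit left for its last two ends. These must be served by a single staircase, and the staircase has to be found inside the tree so that different components give disjoint staircases.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\filldraw[fill=gray!15] (0,0)--(1,0)--(1,1)--(2,1)--(2,0)--(4,0)--(4,1)--(5,1)--(5,0)--(6,0)--(6,3)--(4,3)--(4,2)--(3,2)--(3,3)--(0,3)--cycle;
\draw[line width=2pt] (1,1)--(2,1) (4,1)--(5,1) (3,2)--(4,2);
\draw[thick,dashed] (2,1)--(4,1) (3,1)--(3,2);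
\fill (3,1) circle (2pt);
\node[below] at (1.5,1) {$e_1$};
\node[below] at (4.5,1) {$e_2$};
\node[above] at (3.5,2) {$e_3$};
\node[below] at (3,1) {$J$};
\end{tikzpicture}
\caption{A polygon with three dents $e_1,e_2,e_3$ (bold) and a partition into three OCCs whose cuts (dashed) form a tree with three ends. The horizontal path through $J$ covers only one of $e_1,e_2$; the path from $e_1$ through $J$ to $e_3$ is a staircase that covers both $e_1$ and $e_3$.}\label{fig:tree}
\end{figure}

\begin{example}\label{ex:tree}
Remove the cells $[1,2]\times[0,1]$, $[4,5]\times[0,1]$ and $[3,4]\times[2,3]$ from $[0,6]\times[0,3]$, and cut along the three links that join $J=(3,1)$ to $(2,1)$, $(4,1)$, $(3,2)$; see Figure~\ref{fig:tree}. The three pieces are OCCs, and $k-1=2=\epsilon-1$. Each of the three ends destroys one dent. The end at $(3,2)$ does so by being perpendicular to $e_3$. The end at $(2,1)$ prolongs $e_1$ and relies on the convex corner at $J$ on its north side, and the end at $(4,1)$ does the same for $e_2$. Deleting the vertical arm would remove both corners, and the straight path that remains covers only one of $e_1,e_2$. Deleting the east arm keeps the corner needed by $e_1$, and the path $(2,1),(3,1),(3,2)$ with quadrant $\{N,E\}$ covers $e_1$ and $e_3$. The deleted end pays for the block $\{e_2\}$, so the cost is $2$.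
\end{example}

The example shows what has to be recorded at an end: the side, if any, on which the edge that enters the tree there still needs a convex corner. We call this a mark, and we show that branches can always be deleted so that all such needs remain satisfied.

\subsection*{Orthogonal trees}
An \emph{orthogonal tree} is a finite abstract tree with at least one edge, in which the edges at each vertex are assigned distinct directions, an edge having opposite directions at its two ends. The two directions perpendicular to an edge are its \emph{sides}. At each leaf, at most one side of its edge is \emph{marked}. Let $a$ be an edge, $\phi$ a side of $a$, and $D$ a direction parallel to $a$. The \emph{run} $(a,\phi,D)$ walks along $a$ in direction $D$ to a vertex $x$. If $x$ is a leaf, the run stops, and it is \emph{reflex} if $\phi$ is marked at $x$ and \emph{convex} otherwise. If $x$ is not a leaf, the run stops and is convex if there is an edge in direction $\phi$ at $x$; otherwise it continues along the edge in direction $D$ if there is one; otherwise it stops and is reflex. In terms of the angle at $x$ on the side $\phi$, these are the cases $90^\circ$, $180^\circ$, $270^\circ$. The tree is \emph{dent-free} if for every $a$, $\phi$, $D$ the runs $(a,\phi,D)$ and $(a,\phi,-D)$ are not both reflex.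
\begin{itemize}
\item[(T)] The runs $(a,\phi,D)$ and $(a,-\phi,D)$ are not both reflex.
\end{itemize}
Indeed, if $(a,\phi,D)$ is reflex, it stops at a leaf marked $\phi$ or at a non-leaf whose only further edge has direction $-\phi$. The run $(a,-\phi,D)$ walks along the same line and either stops earlier at an edge in direction $-\phi$ or stops at the same vertex; it is convex in each case.

\begin{lemma}\label{lem:tree}
A dent-free orthogonal tree contains a path between two of its leaves that is dent-free with the induced marks.
\end{lemma}

\begin{proof}
We use induction on the number of leaves; a tree with two leaves is a path. Otherwise let $J$ be a vertex of degree at least $3$. Its edges are the \emph{arms}, named by their directions, and an arm is called convex or reflex on a side according to the run that starts along it away from $J$. We delete one arm, together with the whole branch behind it, so that the tree stays dent-free. Then $J$ keeps degree at least $2$, so the leaves of the new tree are leaves of the old one, and there are fewer of them.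

Deleting an arm merges two of the angular sectors at $J$. A run changes only if it arrives at $J$ along the merged sector. Let $(a,\phi,D)$ be such a run, arriving along the arm $a_0$. There is no edge in direction $\phi$ between $a$ and $J$, so the opposite run $(a,\phi,-D)$ has the same result as the arm $a_0$ on its side $\phi$. If the merged sector has $180^\circ$, the run $(a,\phi,D)$ passes through $J$ and has the result of the opposite arm on its side $\phi$; so the new tree is dent-free if the two arms that bound the sector are not both reflex on the side of the sector. If the merged sector has $270^\circ$, the run $(a,\phi,D)$ becomes reflex; so the new tree is dent-free if both arms that bound the sector are convex on the side of the sector.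

\emph{Degree $4$.} Deleting the arm $N$ works unless the arms $W,E$ are both reflex on the north side. In that case both are convex on the south side by (T), and deleting $S$ works.

\emph{Degree $3$}, with arms $W,E,S$ after a rotation. Deleting $S$ works unless $W,E$ are both reflex on the south side. In that case both are convex on the north side by (T). Deleting $W$ creates a sector of $270^\circ$ bounded by the north side of $E$ and the west side of $S$, so it works if $S$ is convex on the west side. Deleting $E$ works if $S$ is convex on the east side. By (T) one of the two holds.
\end{proof}

\begin{lemma}\label{lem:path}
Let a dent-free path be directed from one leaf to the other. There is a quadrant $d$ that contains all its steps and such that the marked side, if any, belongs to $d$ at the first leaf and to $-d$ at the second.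
\end{lemma}

\begin{proof}
If two consecutive turns went to the same side, both runs along the other side of the segment between them would be reflex. So the turns alternate, and if there is a turn, all steps lie in the quadrant $d$ formed by the first step and the step after the first turn. If the first leaf is marked $\phi$, the run on the side $\phi$ of the first segment toward the leaf is reflex, so the run in the other direction is convex: the first turn goes toward $\phi$, and $\phi\in d$. The same argument for the reversed path, whose steps form the quadrant $-d$, treats the second leaf. If the path is straight with direction $\delta$, its leaves are not marked on the same side. Take $d=\{\delta,\phi\}$ if the first leaf is marked $\phi$; the second is then unmarked or marked $-\phi\in-d$. Otherwise take $d=\{\delta,-\phi'\}$ if the second leaf is marked $\phi'$, and any $d\ni\delta$ if it is unmarked.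
\end{proof}

\subsection*{Marks defined by the partition}
By Lemma~\ref{lem:dent} every edge $g$ of every piece has an end that is convex for the piece; fix one, the \emph{good end} of $g$. This is the only use of the convexity of the pieces. Let $\varepsilon$ be an end at $z\in\partial P$. By (L3) the angles of $H$ at $z$ on the two sides of $\varepsilon$ are $90^\circ$, or $180^\circ$ on at most one side. Suppose that the angle on the side $\phi$ is $180^\circ$, and let $g\supset\varepsilon$ be the edge of the piece on that side; it passes through $z$ and continues along $\partial P$. We mark $\phi$ if the good end of $g$ lies in the direction of $\varepsilon$ as seen from $z$. In Example~\ref{ex:tree} the ends at $(2,1)$ and $(4,1)$ are marked $N$.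

\begin{lemma}\label{lem:nd}
Every component $C$ that is a tree is dent-free with these marks.
\end{lemma}

\begin{proof}
Let $a$ be a link of $C$ and $\phi$ a side, let $g\supset a$ be the edge of the piece on the side $\phi$, and let $D$ be the direction from $a$ to the good end of $g$. We show that $(a,\phi,D)$ is convex. At an inner point all links of $H$ belong to $C$, so the angle seen by the run is the angle of the piece. An angle of $90^\circ$ makes the run convex; at $180^\circ$ both $g$ and the run continue; an angle of $270^\circ$ would be a reflex end of $g$ in direction $D$, which is excluded. If the run reaches a leaf, at $z\in\partial P$, then either the angle on the side $\phi$ is $90^\circ$, or it is $180^\circ$ and the good end of $g$ lies beyond $z$, opposite to the direction of the end. In both cases $\phi$ is not marked.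
\end{proof}

For an end $\varepsilon$ at $z$ let $A(\varepsilon)$ be the set of dents $e\ni z$ of $P$ that are perpendicular to $\varepsilon$, or collinear with $\varepsilon$ and facing its marked side. By (L4), $A(\varepsilon)$ is empty or a block.

\begin{lemma}\label{lem:allcovered}
Every dent $e$ of $P$ lies in $A(\varepsilon)$ for some end $\varepsilon$.
\end{lemma}

\begin{proof}
If a link of $\mathcal N$ is perpendicular to $e$ at a point of $e$, it is such an end. Otherwise the cells along $e$ lie in one piece $Q$, and $e$ lies in one edge $g$ of $Q$. Let $v$ be the endpoint of $e$ in the direction of the good end of $g$. Of the two inner links at $v$ only the one that prolongs $e$ can be in $\mathcal N$. If it were not, $Q$ would have angle $270^\circ$ at $v$, and $v$ would be the good end of $g$ and reflex. So this link gives an end $\varepsilon$ at $v$; the angle of $H$ on the side that $e$ faces is $180^\circ$, $g$ contains $\varepsilon$, and the good end of $g$ lies in the direction of $\varepsilon$. Hence that side is marked, and $e\in A(\varepsilon)$.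
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
By Proposition~\ref{prop:upper} it remains to show $k\ge1+\mu(P)$. In each component that is a tree choose a dent-free path between two ends by Lemmas~\ref{lem:nd} and~\ref{lem:tree}, with the quadrant $d$ of Lemma~\ref{lem:path}. Its links are inner links, its ends lie on $\partial P$, and its other vertices are inner points, so it is a staircase. At each of its two ends $\varepsilon$ it covers $A(\varepsilon)$: the perpendicular dents by (C1), the collinear ones because the quadrant at the end contains the marked side. Different components share no inner point and no link, so these staircases form a family $M$. Let $\mathcal B$ be the set of nonempty $A(\varepsilon)$, where $\varepsilon$ ranges over the ends that are not ends of a chosen path. By Lemma~\ref{lem:allcovered} the blocks in $\mathcal B$ contain all dents not covered by $M$, so $\kappa(M)\le|\mathcal B|$. A tree $C$ accounts for one staircase and at most $\epsilon(C)-2$ blocks, any other component for at most $\epsilon(C)$ blocks. By Lemma~\ref{lem:euler}, $\mu(P)\le|M|+|\mathcal B|\le k-1$.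
\end{proof}

\section{Compression to a grid of polynomial size}\label{sec:compress}

It remains to compute $\mu(P)$. Since coordinates are binary, $P$ may be exponentially wide. Long stretches without vertices ought to be irrelevant, but they cannot be shrunk to unit length, because several staircases may have to turn inside them. We show that $3n$ columns or rows suffice, by bringing an optimal family into a normal form.

\subsection*{Flips}
From now on every staircase is oriented so that $N\in d$. It has \emph{class} $+$ if $d=\{N,E\}$ and class $-$ if $d=\{N,W\}$. The \emph{type} of an inner point on a staircase lists the step by which the staircase arrives and the step by which it leaves: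
\[
\begin{array}{c|cccc|cccc}
\text{type}&\mathsf{EE}&\mathsf{EN}&\mathsf{NN}^+&\mathsf{NE}&\mathsf{WW}&\mathsf{WN}&\mathsf{NN}^-&\mathsf{NW}\\\hline
\text{links used}&W,E&W,N&S,N&S,E&E,W&E,N&S,N&S,W\\
\text{class}&+&+&+&+&-&-&-&-
\end{array}
\]
Points of type $\mathsf{EN}$ or $\mathsf{WN}$ are \emph{up-turns}. The \emph{length} of a family is its number of links, and its \emph{height} is the sum, over all staircases, of the $y$-coordinates of their points. The reflection $x\mapsto-x$ exchanges the classes and the types $\mathsf{EN}$ and $\mathsf{WN}$ and preserves cost, length and height, so every statement about $\mathsf{EN}$ below has a mirror image for $\mathsf{WN}$.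

Let $c$ be a point of type $\mathsf{EN}$ on $\gamma\in M$, and let $v=c+W+N$ be the corner opposite to $c$ in the cell northwest of $c$. If $v$ is an inner point on no staircase of $M$, we may replace $c$ by $v$ in $\gamma$: the steps $E,N$ from $c+W$ to $c+N$ become $N,E$, along two inner links that were unused. This \emph{flip} yields a family with the same ends and classes, hence the same cost, with the same length, and with height larger by one.

\begin{lemma}\label{lem:flip}
Let $c$ have type $\mathsf{EN}$, suppose that no flip at $c$ is possible, and let $c+W$ and $c+N$ be inner points. Then $v=c+W+N$ is a boundary point or has type $\mathsf{EN}$ on another staircase.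
\end{lemma}

\begin{proof}
The point $v$ lies in $P$ because the four cells at $c$ do. Let $v$ be an inner point; then it lies on some $\gamma'\in M$. A path with steps $N,E$ cannot contain both $c$ and $c+W+N$, so $\gamma'\ne\gamma$. The east and south neighbors $c+N$, $c+W$ of $v$ are inner points on $\gamma$, so $\gamma'$ uses the links $W$ and $N$ at $v$. By the table, the type of $v$ is $\mathsf{EN}$.
\end{proof}

So when no flip is possible, up-turns are stacked along diagonals, each on a different staircase, until the boundary is reached. There are at most $n$ staircases, so up-turns are close to the boundary. To tie them to \emph{vertices} of $P$ we must exclude that a stack ends at a long edge, and this is where minimum length is used.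

\begin{lemma}\label{lem:few}
Among the families of cost $\mu(P)$ take those of minimum length, and among these let $M$ have maximum height. Let $X<X'$ be consecutive $x$-coordinates and $Y<Y'$ consecutive $y$-coordinates of vertices of $P$. Then at most $3n$ integers $x\in(X,X')$ occur as the $x$-coordinate of an end or a turn of a staircase of $M$, and at most $2n$ integers $y\in(Y,Y')$ occur as the $y$-coordinate of an end or a turn.
\end{lemma}

\begin{proof}
We have $|M|\le\mu(P)\le\kappa(\emptyset)\le n$. No flip is possible in $M$. Call the vertical lines with $X<x<X'$ \emph{open columns} and the horizontal lines with $Y<y<Y'$ \emph{open rows}. A boundary point in an open column lies on no vertical edge, so it is a flat point of a horizontal edge that spans $[X,X']$, and its inner link is vertical. A boundary point in an open row is a flat point of a vertical edge that spans $[Y,Y']$, and its inner link is horizontal. Hence it suffices to bound the number of open columns that contain a vertical link of $M$ and the number of open rows that contain a horizontal one.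

\emph{Columns.} We claim that a point $c$ of type $\mathsf{EN}$ in an open column has $c_x\le X+n$. Suppose $c_x>X+n$, and put $q_j=c+j(W+N)$ for $0\le j\le n$; all $q_j$ lie in open columns. We show by induction that all $q_j$ have type $\mathsf{EN}$. Let $q=q_j$ with $j<n$ have type $\mathsf{EN}$ on $\gamma$, and put $p=q_{j+1}$. The points $q+W$, $q+N$, $p$ lie in open columns.
\begin{itemize}
\item $q+W$ is an inner point, for otherwise its horizontal edge would contain $q$.
\item $q+N$ is an inner point. Otherwise $\gamma$ ends at $q+N$, and $q+N$ and $p$ are flat points of the same edge $h$. Replace the last two links of $\gamma$ by the link from $q+W$ to $p$. This is an inner link, unused because $q+W$ is an inner point on $\gamma$, so we obtain a family. The new end has the same quadrant, and $h$ is the only edge through the old or the new end, so the cost is unchanged while the length drops by one, a contradiction.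
\item $p$ is an inner point, for otherwise its horizontal edge would contain $q+N$.
\end{itemize}
By Lemma~\ref{lem:flip}, $p$ has type $\mathsf{EN}$. A staircase of class $+$ contains at most one of $q_0,\dots,q_n$, so $|M|\ge n+1$, a contradiction. By reflection, a point $c$ of type $\mathsf{WN}$ in an open column has $c_x\ge X'-n$. The lower end of a maximal vertical segment of a staircase is an up-turn or the start of the staircase. So at most $n+n+|M|\le3n$ open columns contain vertical links.

\emph{Rows.} We claim that a point $c$ of type $\mathsf{EN}$ in an open row has $c_y\ge Y'-n$. Otherwise the points $q_j$ defined as above all lie in open rows. Let $q=q_j$, $j<n$, have type $\mathsf{EN}$ on $\gamma$, and $p=q_{j+1}$. The points $q+W$, $q+N$, $p$ lie in open rows.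
\begin{itemize}
\item $q+N$ is an inner point, for otherwise its vertical edge would contain $q$.
\item $q+W$ is an inner point. Otherwise $\gamma$ starts at $q+W$, and $q+W$ and $p$ are flat points of the same vertical edge. Replacing the first two links of $\gamma$ by the link from $p$ to $q+N$, which is unused because $q+N$ is an inner point on $\gamma$, gives a family of the same cost and smaller length.
\item $p$ is an inner point, for otherwise its vertical edge would contain $q+W$.
\end{itemize}
Again all $q_j$ have type $\mathsf{EN}$, which contradicts $|M|\le n$. By reflection the same bound holds for the type $\mathsf{WN}$, so up-turns in open rows occupy only the $n$ rows with $Y'-n\le y<Y'$. The last point of a maximal horizontal segment of a staircase is an up-turn or the final point of the staircase. So at most $n+|M|\le2n$ open rows contain horizontal links.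
\end{proof}

\subsection*{Stretchings}
A \emph{stretching} is a map $\sigma(x,y)=(\sigma_1(x),\sigma_2(y))$ with strictly increasing continuous bijections $\sigma_1,\sigma_2$ of $\mathbb R$. It is a homeomorphism of the plane that maps horizontal lines to horizontal lines and vertical lines to vertical lines and keeps their orientations. So it preserves orthogonal convexity, and if it sends the vertices $v_1,\dots,v_n$ of $P$ to grid points, then $\sigma(P)$ is the orthogonal polygon with vertex list $\sigma(v_1),\dots,\sigma(v_n)$, with corresponding reflex vertices, facings, dents and blocks.

\begin{lemma}\label{lem:stretch}
Let $M$ be a family in $P$ and $\sigma$ a stretching that sends the vertices of $P$ and the ends and turns of the staircases of $M$ to grid points. Then the images of the staircases, with the same classes, form a family of the same cost in $\sigma(P)$.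
\end{lemma}

\begin{proof}
Viewed as a curve, a staircase with quadrant $d$ is the same as a concatenation of segments with directions in $d$ whose ends and turns are grid points, whose ends lie on $\partial P$, and which otherwise lies in $\operatorname{int}P$. Two staircases share no inner point and no link exactly when the curves without their ends are disjoint. These conditions are preserved by $\sigma$. An end lies on a dent $e$ exactly when its image lies on $\sigma(e)$, so the covered dents correspond.
\end{proof}

Let $X_1<\dots<X_p$ be the $x$-coordinates of the vertices of $P$, and put $X'_1=0$, $X'_{i+1}=X'_i+\min(X_{i+1}-X_i,\,3n+1)$. Define $Y'_j$ from the $y$-coordinates $Y_j$ in the same way. The \emph{compression} $P'$ of $P$ has the vertex list of $P$ with each $X_i$ replaced by $X'_i$ and each $Y_j$ by $Y'_j$; it equals $\sigma(P)$ for every stretching with $\sigma_1(X_i)=X'_i$ and $\sigma_2(Y_j)=Y'_j$. Every vertex lies on one of the $n/2$ vertical and on one of the $n/2$ horizontal edges, so $P'$ lies in a square of side $\frac n2(3n+1)=O(n^2)$. The \emph{expansion} is the stretching $\eta$ whose first coordinate is given by $\eta_1(X'_i+t)=X_i+t$ for integers $0\le t<X'_{i+1}-X'_i$ and $\eta_1(X'_p)=X_p$, linear in between and of slope $1$ outside $[X'_1,X'_p]$, and whose second coordinate is defined in the same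 way. It is strictly increasing because $X'_{i+1}-X'_i\le X_{i+1}-X_i$, it sends grid points to grid points, and $\eta(P')=P$.

\begin{proposition}\label{prop:compress}
We have $\mu(P')=\mu(P)$, and hence $\tau(P')=\tau(P)$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:stretch} applied to $\eta$ gives $\mu(P)\le\mu(P')$. Conversely let $M$ be the family of Lemma~\ref{lem:few}. Define $\sigma_1(X_i)=X'_i$. If $X_{i+1}-X_i\le3n+1$, let $\sigma_1$ be a translation on $[X_i,X_{i+1}]$. Otherwise the interval $(X'_i,X'_{i+1})$ contains $3n$ integers; send the at most $3n$ integers in $(X_i,X_{i+1})$ that occur as $x$-coordinates of ends or turns to distinct ones among them, preserving the order, and interpolate linearly. Extend with slope $1$ outside $[X_1,X_p]$, and define $\sigma_2$ in the same way, using $2n\le3n$. Lemma~\ref{lem:stretch} gives a family of cost $\mu(P)$ in $\sigma(P)=P'$. The last assertion follows from Theorem~\ref{thm:formula}.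
\end{proof}

\section{Computing an optimal family on a small grid}\label{sec:dp}

\begin{proposition}\label{prop:dp}
If $P$ lies in a square of side $L$, a family of cost $\mu(P)$ can be computed in time polynomial in $L$.
\end{proposition}

We first encode families by labelings of the grid points with constantly many states, subject to constraints on single links. If $P$ has no inner points, as in the H-shaped polygon of Section~\ref{sec:formula}, the rest is easy: every inner link is a crosscut, so one guesses the states at its two ends and treats the two sides independently, cell by cell. In general an inner link $zz'$ becomes a separating curve only after $z$ and $z'$ are joined to $\partial P$, and the states along the joining paths have to be guessed too; along arbitrary paths of length about $L$ there are exponentially many possibilities. The remedy is to let the labeling determine the paths, in such a way that path and states together are described by three numbers.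

\subsection{Labelings}
The \emph{state} of an inner point is one of the eight types or $\mathsf U$ (unused). It assigns to each of the four links at the point a \emph{usage} in $\{0,+,-\}$: the class for the two links in the table of Section~\ref{sec:compress}, and $0$ for the others. The state of a boundary point $z$ consists of a usage in $\{0,+,-\}$ for each of the at most two inner links at $z$, a bit $b$, and a bit $t_e$ for each of the at most two dents $e\ni z$. A link with usage $+$ is directed $N$ or $E$, one with usage $-$ is directed $N$ or $W$. The \emph{cost} of the state of $z$ is $b$ plus the number of used links directed away from $z$. To a used link at $z$ we assign the quadrant $\{N,E\}$ or $\{N,W\}$ according to its usage $+$ or $-$ if it is directed away from $z$, and the opposite quadrant if it is directed toward $z$. For a dent $e\ni z$ let $\operatorname{cov}_e(z)=1$ if $b=1$ or if $e$ faces a direction in the quadrant of a used link at $z$, and $\operatorname{cov}_e(z)=0$ otherwise.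

The bit $b$ buys the block of dents through $z$. The condition that a dent is covered somewhere is not local; the bits $t_e$ make it local by passing the information along the dent. If $z_0,\dots,z_\ell$ are the grid points of $e$ in counterclockwise order, we require
\[
t_e(z_0)\le\operatorname{cov}_e(z_0),\qquad t_e(z_i)\le\max\bigl(t_e(z_{i-1}),\operatorname{cov}_e(z_i)\bigr)\ \ (1\le i\le\ell),\qquad t_e(z_\ell)=1 .
\]
The first and the last rule concern single points; a state is \emph{allowed} if it obeys them, and only allowed states are used from now on. The middle rule is the \emph{constraint} on the boundary link $z_{i-1}z_i$; boundary links outside dents carry no constraint. The constraint on an inner link is that the states at its two endpoints assign the same usage to it. A \emph{labeling} assigns an allowed state to every grid point of $P$; it is \emph{consistent} if all constraints hold, and its cost is the sum of the costs at the boundary points.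

\begin{lemma}\label{lem:label}
A consistent labeling of cost $c$ determines a family of cost at most $c$. For every family $M$ there is a consistent labeling of cost at most $\operatorname{cost}(M)$ in which the inner points on $M$ have their types and the other inner points have state $\mathsf U$.
\end{lemma}

\begin{proof}
In a consistent labeling an inner point with state other than $\mathsf U$ has one incoming and one outgoing used link, of the same class. Along links of class $+$ the quantity $y+x$ increases, and along links of class $-$ the quantity $y-x$ increases, so there are no directed cycles, and the used links decompose into directed paths from boundary points through inner points to boundary points. These form a family $M$, each staircase is charged once, at its start, and the quadrants assigned to used links are the quadrants at the ends. The rules for $t_e$ force $\operatorname{cov}_e(z_i)=1$ for some $i$, so every dent is covered by $M$ or contains a point with $b=1$. By (L4) the number of points with $b=1$ is at least $\kappa(M)$.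

Conversely, given $M$ and $\kappa(M)$ blocks containing the uncovered dents, read the usages off $M$, set $b=1$ at one point per block (an endpoint of its dent, or the shared vertex of its two dents) and $b=0$ elsewhere, and let $t_e(z_i)=1$ exactly if $\operatorname{cov}_e(z_j)=1$ for some $j\le i$.
\end{proof}

\subsection{Pointers and anchors}
From an unused point we walk north until we meet a staircase or the boundary. Following the staircase to its end would not do, as it may turn many times. Instead we follow it only to the nearest up-turn, forward on a horizontal segment and backward on a vertical one, and then use Lemma~\ref{lem:flip} to jump diagonally from up-turn to up-turn. Formally, an inner point $z$ with state $\omega$ \emph{points to} the grid point $\operatorname{par}(z,\omega)$: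
\begin{itemize}
\item $z+N$ for $\mathsf U$; $z+E$ for $\mathsf{EE}$; $z+W$ for $\mathsf{WW}$; $z+S$ for $\mathsf{NN}^\pm$, $\mathsf{NE}$, $\mathsf{NW}$;
\item for $\mathsf{EN}$: $z+N$ if this is a boundary point, else $z+W$ if this is a boundary point, else $z+W+N$;
\item for $\mathsf{WN}$: $z+N$ if this is a boundary point, else $z+E$ if this is a boundary point, else $z+E+N$.
\end{itemize}
The segment from $z$ to $\operatorname{par}(z,\omega)$ is the \emph{pointer} of $z$; it is an inner link or a diagonal of a cell of $P$. Boundary points point nowhere. A step from $(z,\omega)$ to $(z',\omega')$ with $z'=\operatorname{par}(z,\omega)$ is \emph{legal} if either $zz'$ is a link whose constraint holds for $\omega,\omega'$, or $zz'$ is a diagonal and $z'$ is a boundary point or $\omega'=\omega$. An \emph{anchor} at $z$ is a sequence of legal steps $(z_0,\omega_0),\dots,(z_j,\omega_j)$, $j\ge0$, with $z_0=z$, inner points $z_0,\dots,z_{j-1}$, and a boundary point $z_j$, its \emph{root}; see Figure~\ref{fig:anchor}. An anchor at a boundary point is just a state; it is called \emph{trivial}. We also regard an anchor as the union of its points and pointers.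

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!12] (-1.5,-0.5)--(3.2,-0.5)--(3.2,5.4)--(0,5.4)--(0,4)--(-1.5,4)--cycle;
\draw[thick] (-1.5,4)--(0,4)--(0,5.4);
\draw[gray!60,line width=3pt] (-1.5,3)--(1,3)--(1,5.4) (-1.5,2)--(2,2)--(2,5.4);
\draw[->,thick] (0,0)--(0,0.92); \draw[->,thick] (0,1)--(0,1.92);
\draw[->,thick] (0,2)--(0.92,2); \draw[->,thick] (1,2)--(1.92,2);
\draw[->,thick] (2,2)--(1.06,2.94); \draw[->,thick] (1,3)--(0.06,3.94);
\foreach \p in {(0,0),(0,1),(0,2),(1,2),(2,2),(1,3),(0,4)} \fill \p circle (1.6pt);
\node[left] at (0,0) {$z$}; \node[right] at (0,0) {$\mathsf U$}; \node[right] at (0,1) {$\mathsf U$};
\node[below left] at (0,2) {$\mathsf{EE}$}; \node[below] at (1,2) {$\mathsf{EE}$};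
\node[below right] at (2,2) {$\mathsf{EN}$}; \node[above right] at (1,3) {$\mathsf{EN}$};
\node[above left] at (0,4) {root};
\end{tikzpicture}
\caption{An anchor at $z$ with state sequence $\mathsf U^2\,\mathsf{EE}^2\,\mathsf{EN}^2$. The shaded region is part of $P$, the thick gray curves are two staircases of class $+$, and the arrows are the pointers. The root is a reflex vertex of $P$.}\label{fig:anchor}
\end{figure}

\begin{lemma}\label{lem:shape}
A sequence of legal steps visits no point twice. There are $O(L^3)$ anchors at each point, each has $O(L)$ points, and they can be listed in polynomial time.
\end{lemma}

\begin{proof}
We determine which inner state can follow a given one, using the table of types. From $\mathsf U$ we move north along an unused link, so the next state does not use its link $S$: it is $\mathsf U$, $\mathsf{EE}$, $\mathsf{EN}$, $\mathsf{WW}$ or $\mathsf{WN}$. From $\mathsf{EE}$ we move east, and the next state uses its link $W$ with class $+$: $\mathsf{EE}$ or $\mathsf{EN}$. From $\mathsf{NN}^+$ or $\mathsf{NE}$ we move south, and the next state uses its link $N$ with class $+$: $\mathsf{NN}^+$ or $\mathsf{EN}$. From $\mathsf{EN}$ an inner point is reached only diagonally, with state $\mathsf{EN}$. Together with the mirror images, the inner states form a word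
\[
\mathsf U^a\,\mathsf{EE}^b\,\mathsf{EN}^k\qquad\text{or}\qquad \mathsf{NE}^{\,i}\,(\mathsf{NN}^+)^a\,\mathsf{EN}^k,\quad i\in\{0,1\},
\]
or a mirror image of these. In the first form each step between inner points increases $y$, or keeps $y$ and increases $x$. In the second form each such step decreases $x$, or keeps $x$ and decreases $y$. So no inner point is repeated, and a boundary point can only come last. While the state is constant, every step between inner points moves in the same direction, so $a,b,k\le L$. The starting point, the form, the exponents and the state at the root, for which there are constantly many choices, determine the anchor; trying all candidates lists the anchors.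
\end{proof}

Anchors are \emph{compatible} if they assign equal states to common points and no two of their pointers are the two diagonals of one cell. Compatible anchors that have a point in common coincide from that point on, and every inner point on them has a well-defined pointer. A labeling $\lambda$ is \emph{canonical} if it is consistent and all steps from $(z,\lambda(z))$ to the point $\operatorname{par}(z,\lambda(z))$ with its state under $\lambda$ are legal. By Lemma~\ref{lem:shape}, following the pointers of a canonical labeling from a point $x$ leads to the boundary and yields an anchor $A^\lambda_x$.

\begin{lemma}\label{lem:canon}
There is a canonical labeling of cost $\mu(P)$. The anchors $A^\lambda_x$ of a canonical labeling are compatible.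
\end{lemma}

\begin{proof}
Among the families of cost $\mu(P)$ let $M$ have maximum height; then no flip is possible. The labeling given by Lemma~\ref{lem:label} has cost at most $\mu(P)$, hence equal to $\mu(P)$ by the first part of that lemma. Steps along links are legal by consistency. The pointer of a point $c$ of type $\mathsf{EN}$ is diagonal only if $c+W$ and $c+N$ are inner points, and then the step is legal by Lemma~\ref{lem:flip}; the mirror image treats $\mathsf{WN}$.

For compatibility, consider a cell with lower corners $u$ and $u+E$. If both diagonals were pointers, then $u+E$ would have state $\mathsf{EN}$ and $u$ state $\mathsf{WN}$, since diagonal pointers go upward. The first assigns the usage $+$ to the link between them, the second $-$, against consistency.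
\end{proof}

\subsection{Tiles, subproblems and the recursion}
The pointers of a canonical labeling form a forest rooted on $\partial P$ that spans all grid points. The inner links that are not pointers then connect the cells, or the halves of cells cut by a diagonal pointer, in a tree-like fashion, and the recursion below walks along this tree. Since the labeling is unknown, the recursion guesses, at each cell, the anchors at the corners.

A \emph{tile} in a cell $q\subset P$ is one of the following: the square $T=q$ with compatible anchors at its four corners such that no corner points to the opposite corner; or one of the triangles $T$ into which a diagonal divides $q$, with compatible anchors at its three corners such that one end of the diagonal points to the other. In both cases the constraints on all links contained in $T$ must hold for the states at the corners. We write $A_x$ for the anchor of the tile at its corner $x$. An inner link in $T$ is \emph{free} if neither of its ends points to the other. Every boundary link is charged the cost of the state at its first point in counterclockwise order, and $\operatorname{bd}(T)$ is the total charge of the boundary links in $T$.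

Fix a cell $q_0\subset P$. A \emph{subproblem} $\Pi$ is either the \emph{top problem}, or a quadruple $(A,B,zz',q)$, where $zz'$ is an inner link, $q$ is one of the two cells along it, and $A,B$ are compatible anchors at $z,z'$ with neither point pointing to the other. A tile is \emph{admissible} for the top problem if it lies in $q_0$, and for $(A,B,zz',q)$ if it lies in $q$, contains $zz'$, and has $A_z=A$, $A_{z'}=B$; then $zz'$ is a free link of it. For a free link $uw$ of a tile $T$ in $q$ let $\Pi_{uw}=(A_u,A_w,uw,q_{uw})$, where $q_{uw}\ne q$ is the other cell along $uw$. The \emph{children} of $(\Pi,T)$ are the subproblems $\Pi_{uw}$ for all free links $uw$ of $T$, except $zz'$ when $\Pi=(A,B,zz',q)$. We define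
\begin{equation}\label{eq:rec}
F(\Pi)=\min_{T\text{ admissible}}\Bigl(\operatorname{bd}(T)+\sum_{\Pi'\text{ child of }(\Pi,T)}F(\Pi')\Bigr),\qquad\min\emptyset=\infty .
\end{equation}
The anchors are guessed independently in different branches, so it must be shown that the recursion terminates and that the branches work in disjoint parts of $P$.

\subsection{Regions}
Let $\Sigma$ be the sphere obtained from the closed disk $P$ by collapsing $\partial P$ to a point $r$; here it is used again that $P$ has no holes. We identify $\Sigma\setminus\{r\}$ with $\operatorname{int}P$. A set of inner links and cell diagonals that does not contain both diagonals of a cell defines a plane graph on $\Sigma$, whose vertices are $r$ and the inner endpoints; loops and multiple edges may occur at $r$. Its faces, the components of its complement in $\Sigma$, are open subsets of $\operatorname{int}P$. We recall a standard fact. The \emph{dual} of a connected plane graph has a vertex for each face, and for each edge an edge joining the faces on its two sides.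
\begin{itemize}
\item[(D)] The duals of the edges outside a spanning tree of a connected plane graph form a spanning tree of the dual graph.
\end{itemize}
The pointers of a set of compatible anchors form a tree on $\Sigma$ that spans $r$ and the inner points on the anchors: the graph is connected, since every anchor leads to $r$, and it has at most one edge for each vertex other than $r$.

For $\Pi=(A,B,zz',q)$ let $K_\Pi$ be the plane graph formed by $r$, $A$, $B$ and $zz'$. The link $zz'$ is not a pointer, because only $z$ or $z'$ could have it as a pointer. By (D), $K_\Pi$ has exactly two faces, one on each side of $zz'$. The \emph{region} $G(\Pi)$ is the face that contains the points of $\operatorname{int}q$ near the midpoint of $zz'$. The region of the top problem is $\operatorname{int}P$.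

\begin{lemma}\label{lem:regions}
Let $T$ be a tile and $K$ the plane graph formed by $r$, the anchors of $T$, and the inner links in $T$. The faces of $K$ are $\operatorname{int}T$ and the regions $G(\Pi_{uw})$ for the free links $uw$ of $T$, and these are distinct. If $T$ is admissible for $\Pi$, then $G(\Pi)\setminus K$ is the disjoint union of $\operatorname{int}T$ and the regions of the children of $(\Pi,T)$.
\end{lemma}

\begin{proof}
Let $T$ lie in $q$. Only a diagonal of $q$ could meet $\operatorname{int}T$. If $T=q$, a pointer along such a diagonal would start at a corner of $q$, whose pointer is fixed by compatibility and is not a diagonal of $q$. If $T$ is a triangle, its diagonal side is a pointer, and the other diagonal is excluded by compatibility. So $\operatorname{int}T$ misses $K$. Each side of $T$ belongs to $K$ or is collapsed to $r$, so $\operatorname{int}T$ is a face of $K$. All corners of $T$ lie on anchors, so the pointers form a spanning tree of $K$, and the remaining edges are the free links of $T$. By (D) their duals form a spanning tree of the dual graph, and all of them are incident with $\operatorname{int}T$; so this tree is a star. Hence across each free link $uw$ lies a face $D_{uw}\ne\operatorname{int}T$, these faces are distinct, and there are no others.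

Fix a free link $uw$, and put $K'=K_{\Pi_{uw}}\subset K$ and $R=G(\Pi_{uw})$. Both $D_{uw}$ and $R$ contain the points of $\operatorname{int}q_{uw}$ near the midpoint of $uw$, while $\operatorname{int}T$, which is connected and misses $K'$, lies in the other face of $K'$. We show $R\cap K=\emptyset$. The open set $R$ misses $\operatorname{int}T$, hence also the corners and sides of $T$. Consider the anchor $A_x$ at a corner $x$ as a curve on $\Sigma$ from $x$ to $r\in K'$. Before its first point on $K'$ it stays in one face of $K'$, which contains $x\notin R$ and so differs from $R$. The first point on $K'$ is a vertex, because $K$ is a plane graph; it is $r$ or a point on $A_u$ or $A_w$, and from there on $A_x$ runs inside $K'$. So $A_x$ misses $R$. Thus $R$ is a connected subset of $\Sigma\setminus K$ that meets $D_{uw}$, so $R\subset D_{uw}$; and $D_{uw}$ is a connected subset of $\Sigma\setminus K'$ that meets $R$, so $D_{uw}\subset R$.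

For the top problem the last assertion is the first one, since $G(\Pi)\setminus K=\Sigma\setminus K$. For $\Pi=(A,B,zz',q)$ the graphs $K_\Pi$ and $K_{\Pi_{zz'}}$ coincide, and their two faces are $G(\Pi)$ and $G(\Pi_{zz'})$. As $K_\Pi\subset K$, we get $G(\Pi)\setminus K=(\Sigma\setminus K)\setminus G(\Pi_{zz'})$.
\end{proof}

So the region of a child lies in $G(\Pi)\setminus\operatorname{int}T$, and its area is smaller by at least $\frac12$. The recursion \eqref{eq:rec} is well-founded, of depth at most $2L^2$.

To combine states we return from $\Sigma$ to $P$, where different boundary points carry different states. Let $\overline G$ denote the closure of $G$ in $P$. For a tile $T$ let $\tilde K\subset P$ be the union of its anchors, including the trivial ones, and of the inner links in $T$. It is a closed set, $\tilde K\cap\operatorname{int}P=K\setminus\{r\}$, and its grid points are exactly the points on the anchors.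

\begin{lemma}\label{lem:glue}
Let $T$ be admissible for $\Pi$, let $G=G(\Pi)$, and let $\Pi_1,\dots,\Pi_h$ be the children, with regions $G_1,\dots,G_h$.
\begin{itemize}
\item[(a)] $\overline G=T\cup\overline{G_1}\cup\dots\cup\overline{G_h}$.
\item[(b)] A grid point of $\overline G$ outside $\tilde K$ lies in exactly one $\overline{G_i}$. A grid point of $\tilde K\cap\overline{G_i}$ lies on one of the two anchors of $\Pi_i$.
\item[(c)] An inner link contained in $\overline G$ is a pointer of an anchor of $T$, or lies in $T$, or lies in some $\overline{G_i}$.
\item[(d)] A boundary link contained in $\overline G$ lies in exactly one of the sets $T,\overline{G_1},\dots,\overline{G_h}$.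
\end{itemize}
\end{lemma}

\begin{proof}
(a) $G$ is open and $K$ has empty interior, so $\overline G=\overline{G\setminus K}$; apply Lemma~\ref{lem:regions}.

For a grid point $x$ of $P$ and small $\rho>0$ let $U_x$ be the set of points of $\operatorname{int}P$ at distance less than $\rho$ from $x$. It is a disk or an open sector, hence connected.

(b) Let $x\in\overline G\setminus\tilde K$. The grid points of $T$ are its corners, which lie in $\tilde K$, so $x$ lies in some $\overline{G_i}$ by (a). The set $U_x$ misses $K$, so it lies in one face of $K$, and $x$ is in the closure of that face only. Now let $x\in\tilde K\cap\overline{G_i}$, and suppose that $x$ is on neither anchor of $\Pi_i$. Then no edge of $K_{\Pi_i}$, viewed as a segment in $P$, ends at $x$, so $U_x$ misses $K_{\Pi_i}$ and lies in one of its two faces; as $x\in\overline{G_i}$, this face is $G_i$. By Lemma~\ref{lem:regions}, $G_i$ misses $K$ and $\operatorname{int}T$. But if $x$ is an inner point, then $x\in U_x\cap K$; if $x$ is a boundary corner of $T$, then $U_x$ meets $\operatorname{int}T$; and if $x$ is the root of a nontrivial anchor, then $U_x$ meets its last pointer. These cases are exhaustive, so we have a contradiction.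

(c) If the link is not an edge of $K$, then its open part misses $K$ and lies in one face of $K$. This face is not $\operatorname{int}T$, which meets no link. If $\Pi=(A,B,zz',q)$, it is not $G(\Pi_{zz'})$ either, since this open set misses $G$ and hence $\overline G$. So it is some $G_i$.

(d) Let $a$ be a boundary link and $\Delta$ the open triangle spanned by $a$ and the center of the cell of $P$ along $a$. It meets no link and no diagonal, so it lies in one face $D$ of $K$, and $a\subset\overline D$. Near the midpoint of $a$ all points of $\operatorname{int}P$ lie in $\Delta$, so $a$ lies in the closure of no other face. If $a\subset\overline G$, then $\Delta$ meets $G$, so $D$ is one of the faces $\operatorname{int}T,G_1,\dots,G_h$ contained in $G$.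
\end{proof}

\subsection{Correctness and running time}

\begin{lemma}\label{lem:sound}
If $F(\Pi)<\infty$, there is an assignment of allowed states to the grid points of $\overline{G(\Pi)}$ that agrees there with the anchors of $\Pi$, satisfies the constraints on all links contained in $\overline{G(\Pi)}$, and charges the boundary links contained in $\overline{G(\Pi)}$ a total of $F(\Pi)$.
\end{lemma}

\begin{proof}
We use induction on the area of $G=G(\Pi)$. Let $T$ attain the minimum in \eqref{eq:rec}, and let $\lambda_i$ be the assignment for the child $\Pi_i$. Give a grid point of $\overline G\cap\tilde K$ its state on the anchors of $T$, which is well defined by compatibility, and give any other grid point of $\overline G$ its state under $\lambda_i$ for the unique $i$ of Lemma~\ref{lem:glue}(b). The anchors of $\Pi$ are anchors of $T$, so the assignment agrees with them. It extends every $\lambda_i$: at points of $\tilde K\cap\overline{G_i}$ both agree with the anchors of $\Pi_i$, by the second part of (b). The constraint on an inner link in $\overline G$ holds by (c): for a pointer by legality, for a link in $T$ by the definition of a tile, and otherwise by induction. By (d) the constraints on boundary links hold as well, and by (a) and (d) their total charge is $\operatorname{bd}(T)+\sum_iF(\Pi_i)=F(\Pi)$.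
\end{proof}

\begin{lemma}\label{lem:complete}
Let $\lambda$ be a canonical labeling, and let $\Pi$ be the top problem or a subproblem of the form $(A^\lambda_z,A^\lambda_{z'},zz',q)$. Then $F(\Pi)$ is at most the total charge under $\lambda$ of the boundary links contained in $\overline{G(\Pi)}$.
\end{lemma}

\begin{proof}
Again by induction on the area. Let $q$ be the cell of $\Pi$, with $q=q_0$ for the top problem. If no pointer of $\lambda$ is a diagonal of $q$, let $T=q$. Otherwise exactly one diagonal is a pointer, by Lemma~\ref{lem:canon}; let $T$ be the triangle that contains $zz'$, or either triangle for the top problem. With the anchors $A^\lambda_x$ at its corners, $T$ is an admissible tile: the anchors are compatible by Lemma~\ref{lem:canon}, and the constraints hold because $\lambda$ is consistent. The children have the form considered, and by Lemma~\ref{lem:glue}(a),(d) the boundary links in $\overline{G(\Pi)}$ are distributed among $T$ and the closed regions of the children. The induction hypothesis and \eqref{eq:rec} give the bound.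
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dp}]
Let $\Pi_0$ be the top problem, so $\overline{G(\Pi_0)}=P$. Every boundary point is the first point of exactly one boundary link, so the total charge of all boundary links is the cost of a labeling. Lemmas~\ref{lem:canon} and~\ref{lem:complete} give $F(\Pi_0)\le\mu(P)$. Lemma~\ref{lem:sound} gives a consistent labeling of cost $F(\Pi_0)$, and Lemma~\ref{lem:label} turns it into a family of cost at most $F(\Pi_0)\le\mu(P)$, which is therefore optimal.

We evaluate \eqref{eq:rec} recursively and store each value when it is first computed; the regions need not be computed. By Lemma~\ref{lem:shape} there are $O(L^2)\cdot O(L^3)^2=O(L^8)$ subproblems, with $O(L^6)$ candidate tiles each (the anchors at the at most two remaining corners), and $O(L^{12})$ candidate tiles for $\Pi_0$. Compatibility, the pointer conditions, the constraints and $\operatorname{bd}(T)$ are obtained by inspecting lists of length $O(L)$. To recover the labeling, follow the minimizing tiles from $\Pi_0$. Their interiors are pairwise disjoint by Lemma~\ref{lem:regions}, so there are at most $2L^2$ of them, and in the construction of Lemma~\ref{lem:sound} every grid point receives its state from an anchor of one of them.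
\end{proof}

\section{The algorithm}\label{sec:algo}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $P$, proceed as follows.
\begin{enumerate}
\item Delete flat points from the vertex list, sort the coordinates, and build the compression $P'$ with its $O(n^4)$ grid points and cells.
\item Compute a family $M$ of cost $\mu(P')$ in $P'$ by Proposition~\ref{prop:dp}, with $L=O(n^2)$.
\item Cut $P'$ along $M$: the pieces are the classes of cells connected through inner links that do not belong to $M$, and tracing their boundaries gives their vertex lists.
\item Apply Lemma~\ref{lem:ray} to every piece.
\item Apply the expansion $\eta$ to the vertices of all resulting OCCs.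
\end{enumerate}
By Proposition~\ref{prop:upper}, step 4 yields a partition of $P'$ into at most $1+\mu(P')$ OCCs, and $1+\mu(P')=\tau(P')=\tau(P)$ by Theorem~\ref{thm:formula} and Proposition~\ref{prop:compress}. The stretching $\eta$ is a homeomorphism with $\eta(P')=P$ that sends grid points to grid points and preserves orthogonal convexity, so step 5 yields a partition of $P$ into at most $\tau(P)$, hence exactly $\tau(P)$, OCCs. Steps 2--4 take time polynomial in $n$; in step 2 there are $O(n^{16})$ subproblems with $O(n^{12})$ candidate tiles each and $O(n^{24})$ candidates for the top problem, and we have not tried to optimize these exponents. Steps 1 and 5 consist of polynomially many comparisons and additions of integers whose bit length is linear in the input size.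
\end{proof}

\section{Real vertices}\label{sec:real}

With real vertices there is no limit on the number of cuts through a passage. By the compression argument a grid refined by the factor $3n+1$ is already fine enough.

\begin{proof}[Proof of Theorem~\ref{thm:real}\textup{(a)}]
We show $\tau_{\mathbb R}(P)=\tau((3n+1)P)$; then Theorem~\ref{thm:main}, applied to $(3n+1)P$ and followed by scaling with $1/(3n+1)$, gives the algorithm. Scaling also gives the inequality $\le$. Conversely, consider a partition of $P$ into $k$ orthogonally convex pieces with real vertices. Only finitely many vertex coordinates of $P$ and of the pieces occur. Choose a piecewise linear stretching $\sigma$ that sends the $i$-th smallest of these $x$-coordinates, and likewise the $i$-th smallest of these $y$-coordinates, to $(3n+1)i$. It turns the partition into a partition of $\hat P=\sigma(P)$ into $k$ OCCs with grid vertices, so $\tau(\hat P)\le k$. Both $\hat P$ and $(3n+1)P$ are images of $P$ under stretchings, have $n$ vertices, and have all gaps between consecutive vertex coordinates at least $3n+1$. So they have the same compression, and Proposition~\ref{prop:compress} gives $\tau((3n+1)P)=\tau(\hat P)\le k$.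
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\filldraw[fill=gray!15] (-3,-3)--(-2,-3)--(-2,-2)--(-1,-2)--(-1,-3)--(1,-3)--(1,0)--(4,0)--(4,4)--(3,4)--(3,3)--(2,3)--(2,4)--(0,4)--(0,1)--(-3,1)--cycle;
\draw[line width=2pt] (-2,-2)--(-1,-2) (2,3)--(3,3);
\draw[thick,dashed] (-1,-2)--(-1,0.5)--(0.5,0.5)--(0.5,2)--(2,2)--(2,3);
\foreach \p in {(0,-2),(-2,-1),(-1,-1),(0,-1),(-2,0),(-1,0),(0,0),(1,1),(2,1),(3,1),(1,2),(2,2),(3,2),(1,3)} \fill \p circle (2.2pt);
\end{tikzpicture}
\caption{Two squares overlapping in one cell, each with a notch. The dots are the grid points in the interior. No path along grid lines joins the two dents (bold) through the interior, so three OCCs are needed; the dashed cut through the center of the common cell leaves two orthogonally convex pieces.}\label{fig:neck}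
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:real}\textup{(b)}]
Let $P$ be the closure of $[-3,1]^2\cup[0,4]^2$ minus the cells $[-2,-1]\times[-3,-2]$ and $[2,3]\times[3,4]$; see Figure~\ref{fig:neck}. Its reflex vertices are $(1,0)$, $(0,1)$, $(-2,-2)$, $(-1,-2)$, $(2,3)$, $(3,3)$, so its dents are the edge $e$ from $(-2,-2)$ to $(-1,-2)$, facing $N$, and the edge $e'$ from $(2,3)$ to $(3,3)$, facing $S$. They share no point, so $\kappa(\emptyset)=2$, and a staircase that covers both has one end on each. The boundaries of the two squares meet only in $(1,0)$ and $(0,1)$, so every inner point of $P$ lies in the interior of one of the squares. Hence every inner point and every point of $e\cup e'$ has both coordinates $\le0$ or both coordinates $\ge1$. A link changes only one coordinate, so it cannot join points of the two kinds, and no staircase joins $e$ to $e'$. Thus families with zero, one, or at least two staircases all cost at least $2$, so $\mu(P)=2$ and $\tau(P)=3$ by Theorem~\ref{thm:formula}.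

Now consider the path through $(-1,-2)$, $(-1,\frac12)$, $(\frac12,\frac12)$, $(\frac12,2)$, $(2,2)$, $(2,3)$. Apart from its ends it lies in $\operatorname{int}P$: the first two segments run in the interior of the lower square above the notch, the other three in the interior of the upper square below the notch. In the polygon $2P$ the doubled path is a staircase of class $+$ that is perpendicular to the dents at both ends, so it covers both by (C1). By Proposition~\ref{prop:upper} it divides $2P$ into two OCCs, and $\tau_{\mathbb R}(P)\le2$. Since $P$ has a dent, it is not orthogonally convex, so $\tau_{\mathbb R}(P)=2$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{accord}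
\emph{ACCORD: With Approximate Covering of Convex ORTHOGONAL DECOMPOSITION},
\texttt{https://iapr.org/\allowbreak archives/\allowbreak dgci2011/\allowbreak Presentations/\allowbreak Posters/\allowbreak Dutt+Biswas+Bhowmick-\allowbreak poster-\allowbreak DGCI2011.pdf}
\end{thebibliography}
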